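\title{Edge connectivity $k$ does not guarantee backup paths\\ that survive $k-1$ failures}

\begin{abstract}
A backup path scheme assigns to every edge of a graph a fixed path that joins the ends of the edge and avoids it. Failed edges on a backup path are replaced recursively by their own backup paths, and the scheme is $f$-resilient if this replacement terminates whenever at most $f$ edges fail. We show that for every $k\ge 4$ there is a simple $k$-edge-connected graph with no $(k-1)$-resilient scheme, so $k$-edge-connectivity does not always suffice for $(k-1)$-resiliency. A $(k-1)$-resilient scheme forces a cyclic order on every cut with exactly $k$ edges, and in our graphs the orders on overlapping cuts cannot be made compatible. In the other direction, every $k$-edge-connected graph with $k\ge4$ has a $\max(1,\lfloor k/2\rfloor-1)$-resilient scheme.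
\end{abstract}

\section{The problem and the results}

Let $G=(V,E)$ be a finite simple graph, thought of as a communication network whose links may fail. Traffic follows precomputed routes, which may have to visit prescribed waypoints. The reaction to a failure is local: a node knows only which of its own links have failed, and packets carry no information about failures. To keep every waypoint visit, a failed link $e=uv$ on a route is bypassed by a path from $u$ to $v$, after which the packet resumes its original route. The bypass is chosen in advance and may itself contain failed links.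

\begin{definition}\label{def:scheme}
A \emph{backup path scheme}, or \emph{scheme}, on $G$ assigns to every edge $e=uv$ a path $p_e$ in $G-e$ with ends $u$ and $v$; it is used in both directions. Let $F\subseteq E$ be a set of failed edges and let $e\in F$. The route that bypasses $e$ is obtained by \emph{recursive replacement}: start from $p_e$, and as long as the current route contains an edge $e'\in F$, replace it by $p_{e'}$ traversed in the appropriate direction. The scheme is \emph{$f$-resilient} if this process terminates for every $F$ with $|F|\le f$ and every $e\in F$.
\end{definition}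

When the process terminates, it yields a walk in $G-F$ between the ends of $e$. This limits what a scheme can achieve. Recall that $G$ is \emph{$k$-edge-connected} if it stays connected after the removal of any $k-1$ edges; equivalently, for every set $S$ with $\emptyset\ne S\subsetneq V$, the \emph{cut} $\delta(S)$, the set of edges with exactly one end in $S$, has at least $k$ edges. If some cut has exactly $k$ edges and all of them fail, then no walk in $G-F$ joins the ends of a failed edge, so no scheme is $k$-resilient. The best one can hope for in a graph of edge connectivity $k$ is therefore $(k-1)$-resiliency. The following question is posed in \cite{product}.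

\begin{quote}
\emph{Does every $k$-edge-connected graph, $k\ge2$, admit a $(k-1)$-resilient backup path scheme?}
\end{quote}

There are good reasons to guess yes. After $k-1$ failures the graph is still connected, so for each single set $F$ every failed edge can be bypassed. For $k=2$ every scheme works, because a single failed edge does not lie on its own backup path. The complete graph $K_4$ has a $2$-resilient scheme (Example~\ref{ex:K4}). Edge-disjoint spanning trees reach about half of the bound in every graph. The difficulty is that one choice of paths has to serve all sets $F$ at once, and this turns out to be impossible in general.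

\begin{theorem}\label{thm:main}
For every $k\ge4$ there is a simple $k$-edge-connected graph with no $(k-1)$-resilient backup path scheme.
\end{theorem}

\begin{theorem}\label{thm:f}
Let $f(k)$ be the largest $f$ such that every $k$-edge-connected graph has an $f$-resilient scheme. Then $f(2)=1$, and
\[
\max\bigl(1,\lfloor k/2\rfloor-1\bigr)\le f(k)\le k-2\qquad\text{for all }k\ge4 .
\]
\end{theorem}

So the answer is yes for $k=2$ and no for every $k\ge4$. We do not settle the case $k=3$, nor the exact value of $f(k)$ for $k\ge4$.

The proof of Theorem~\ref{thm:main} runs as follows. Resiliency is a girth condition on a digraph $D$ whose vertices are the edges of $G$ (Section~\ref{sec:D}). It suffices to find multigraphs without good schemes, and on a cut with exactly $k$ edges the digraph $D$ must be a single directed cycle (Section~\ref{sec:cuts}). Two such cuts that share edges see the same arcs of $D$ among the shared edges. Section~\ref{sec:prism} turns this into a contradiction by hand for $k=4$. Section~\ref{sec:runs} develops the counting tools for general $k$, and Sections~\ref{sec:even} and~\ref{sec:odd} treat even and odd $k$.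

\section{The dependency digraph}\label{sec:D}

We work with \emph{multigraphs}: finite graphs without loops in which parallel edges are allowed. Definition~\ref{def:scheme}, cuts and edge connectivity carry over word for word. We identify a path with its set of edges, and we write a path by its sequence of vertices when only the vertices matter.

The direction of travel and the position of a failed edge on the route play no role in whether the replacement stops. What matters is which edge calls upon which. For a scheme $p=(p_e)$ on a multigraph $M$, the \emph{dependency digraph} $D=D(p)$ has vertex set $E(M)$ and an arc $e\to h$ whenever $h\in p_e$. It has no loops, since $e\notin p_e$. The \emph{girth} of the scheme is the least length of a directed cycle of $D$ (infinite if there is none). For $X\subseteq E(M)$ we write $D[X]$ for the subdigraph induced by $X$. A closed directed walk of length $l\ge1$ contains a directed cycle of length at most $l$, so a scheme has girth at least $k$ if and only if every closed directed walk in $D$ has length at least $k$. We use this form throughout.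

\begin{lemma}\label{lem:girth}
A scheme is $f$-resilient if and only if its girth is greater than $f$.
\end{lemma}

\begin{proof}
Let $e_1\to e_2\to\dots\to e_l\to e_1$ be a directed cycle with $l\le f$, and let $F=\{e_1,\dots,e_l\}$. The route $p_{e_1}$ contains an edge of $F$, and each replacement of an edge $e_i$ inserts $p_{e_i}$, which contains $e_{i+1}$ (indices modulo $l$). So the current route always contains a failed edge and the process never stops.

Conversely, let the girth exceed $f$ and let $|F|\le f$. Then $D[F]$ is acyclic. Let the height of $e\in F$ be the greatest length of a directed path in $D[F]$ that starts at $e$. The failed edges on $p_e$ have smaller height than $e$, so by induction on the height the replacement for $e$ stops after finitely many steps.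
\end{proof}

Thus a $(k-1)$-resilient scheme is the same as a scheme of girth at least $k$.

\begin{example}\label{ex:basic}
In a cycle $C_n$, $n\ge3$, the path $p_e$ must be the rest of the cycle, so any two edges form a directed $2$-cycle and the girth is $2$. In the multigraph with two vertices and $k\ge2$ parallel edges $e_1,\dots,e_k$, put $p_{e_i}=\{e_{i+1}\}$ with indices modulo $k$. Then $D$ is a directed $k$-cycle and the girth is $k$.
\end{example}

\begin{example}\label{ex:K4}
On $K_4$ with vertices $s,u,v,w$ take the following scheme.
\[
\begin{array}{c|cccccc}
h & su & vw & sv & sw & uv & uw\\ \hline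
p_h & svu & vsuw & swuv & suvw & uwv & usw\\
\text{edges of }p_h & sv,uv & sv,su,uw & sw,uw,uv & su,uv,vw & uw,vw & su,sw
\end{array}
\]
The digraph $D$ has $15$ arcs, and each of the $15$ pairs of edges of $K_4$ is joined by one of them. So $D$ has no directed $2$-cycle, the girth is at least $3$, and the scheme is $2$-resilient.
\end{example}

A general way to make all cycles of $D$ long is to split edges into layers and to back up each layer inside the next one. Layers that can back up any edge are spanning trees. We recall the theorem of Nash-Williams and Tutte (1961): a graph has $t$ edge-disjoint spanning trees if and only if, for every partition of its vertex set into $n$ parts, at least $t(n-1)$ edges join different parts. In a $2t$-edge-connected graph at least $2t$ edges leave each part when $n\ge2$, so at least $tn$ edges join different parts, and the $t$ trees exist.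

\begin{proof}[Proof of Theorem~\ref{thm:f}, given Theorem~\ref{thm:main}]
An $f$-resilient scheme is $f'$-resilient for all $f'\le f$. So Theorem~\ref{thm:main} gives $f(k)\le k-2$ for $k\ge4$, and the cycles of Example~\ref{ex:basic} give $f(2)\le1$.

Let $G$ be $k$-edge-connected with $k\ge2$. Then $G-e$ is connected for every edge $e$, so a scheme exists. It has girth at least $2$ because $D$ has no loops, and hence it is $1$-resilient.

Now let $k\ge4$ and $t=\lfloor k/2\rfloor\ge2$, and let $T_1,\dots,T_t$ be edge-disjoint spanning trees of $G$. For $e\in T_i$ let $p_e$ be the path in $T_{i+1}$ between the ends of $e$, with indices modulo $t$; it avoids $e$ because $t\ge2$. For $e$ in no tree let $p_e$ be the path in $T_1$. An edge in no tree has no incoming arc in $D$, so it lies on no directed cycle, and every arc that leaves an edge of $T_i$ ends in $T_{i+1}$. Hence the length of every directed cycle is a multiple of $t$. By Lemma~\ref{lem:girth} the scheme is $(t-1)$-resilient.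
\end{proof}

\section{Contraction and tight cuts}\label{sec:cuts}

Simple graphs of high connectivity are large, and their backup paths have many shapes. Contraction removes this difficulty: it lets us argue on multigraphs with three to six vertices, where a path has only a few possible shapes. For a partition $\mathcal P$ of $V(M)$, let $M/\mathcal P$ be the multigraph obtained by identifying each part to one vertex and deleting the edges inside parts. Its edges are the edges of $M$ that join different parts.

\begin{lemma}[contraction]\label{lem:contract}
Let $p$ be a scheme on $M$ and $\mathcal P$ a partition of $V(M)$. There is a scheme $q$ on $M/\mathcal P$ with $q_e\subseteq p_e$ for every edge $e$ of $M/\mathcal P$. In particular $D(q)$ is a subdigraph of $D(p)$, and the girth of $q$ is at least that of $p$.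
\end{lemma}

\begin{proof}
Let $e=uv$ join two different parts. Replace each vertex of $p_e$ by its part and omit the edges inside parts. The result is a walk in $M/\mathcal P-e$ between the ends of $e$. A walk between two distinct vertices contains a path between them; let $q_e$ be such a path.
\end{proof}

\begin{lemma}[from multigraphs to simple graphs]\label{lem:blowup}
Let $M$ be a $k$-edge-connected multigraph with no scheme of girth at least $k$, and let $N\ge\max(k+1,\Delta(M))$, where $\Delta(M)$ is the maximum degree. Then there is a simple $k$-edge-connected graph $G$ on $N\,|V(M)|$ vertices with no $(k-1)$-resilient scheme.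
\end{lemma}

\begin{proof}
Replace each vertex $v$ by a clique $K^v$ on $N$ vertices, and let each edge $uv$ of $M$ join a vertex of $K^u$ to a vertex of $K^v$, in such a way that distinct edges at $v$ use distinct vertices of $K^v$. This is possible because $N\ge\Delta(M)$, and it makes $G$ simple. A cut of $G$ that splits a clique into parts of sizes $j$ and $N-j$ contains at least $j(N-j)\ge N-1\ge k$ edges. Any other cut of $G$ is a cut of $M$ and has at least $k$ edges. Contracting the cliques gives back $M$, so by Lemma~\ref{lem:contract} a scheme of girth at least $k$ on $G$ would yield one on $M$.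
\end{proof}

All our multigraphs will be $k$-regular, so that $N=k+1$ is allowed. It remains to find where a scheme of girth $k$ has no freedom. Call a cut \emph{tight} if it has exactly $k$ edges. On a tight cut, $D$ looks exactly as it does for $k$ parallel edges in Example~\ref{ex:basic}.

\begin{lemma}[tight cuts]\label{lem:tight}
Let $p$ be a scheme of girth at least $k$ on $M$, and let $C$ be a tight cut.
\begin{enumerate}
\item[(a)] $D[C]$ is a single directed cycle through all $k$ edges of $C$. Writing $\pi_C$ for its successor map, $p_e\cap C=\{\pi_C(e)\}$ for every $e\in C$.
\item[(b)] If $C$ is also a cut of $M/\mathcal P$ and $q$ is as in Lemma~\ref{lem:contract}, then $D(q)[C]=D(p)[C]$.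
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $e\in C$ the path $p_e$ joins the two sides of the cut, so it contains an edge of $C$, necessarily different from $e$. Thus every vertex of $D[C]$ has an outgoing arc, and $D[C]$ contains a directed cycle. Its length is at least $k=|C|$, so it passes through all of $C$; write it $e_1\to\dots\to e_k\to e_1$. A further arc $e_i\to e_j$ with $j\ne i,\,i+1$ would close the cycle $e_j\to e_{j+1}\to\dots\to e_i\to e_j$, which misses $e_{i+1}$ and has length less than $k$.

(b) Both digraphs are directed cycles through all of $C$ by (a), and the first is contained in the second.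
\end{proof}

We refer to the cycle $D[C]$ as the \emph{cyclic order} on $C$. The source of all our contradictions is that these orders are restrictions of one digraph: if $C$ and $C'$ are tight and $X\subseteq C\cap C'$, then the arcs of either cycle between elements of $X$ are the arcs of $D[X]$, and so they are the same for $C$ and $C'$.

\section{The case $k=4$: the prism with doubled rungs}\label{sec:prism}

The simplest way to make three tight cuts overlap is a triangle with multiple edges. For $k=4$ let $T$ have vertices $a,b,c$ and two parallel edges between any two of them, forming the classes $A$ (between $b$ and $c$), $B$ (between $a$ and $c$) and $C$ (between $a$ and $b$).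

\medskip\noindent\textbf{Claim.} \emph{For every scheme of girth at least $4$ on $T$, each of $D[A]$, $D[B]$, $D[C]$ consists of exactly one arc.}

\medskip
The three stars $A\cup B$, $A\cup C$, $B\cup C$ are tight cuts. The $4$-cycle on $A\cup B$ has either the pattern $AABB$, with one arc inside each class, or the pattern $ABAB$, with none. As $D[A]$ is the same whether seen from $b$ or from $c$, and likewise for $B$ and $C$, all three cycles have the same pattern. Suppose that they alternate. Name the edges so that the cycles at $c$ and at $b$ are
\[
\alpha_1\to\beta_1\to\alpha_2\to\beta_2\to\alpha_1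
\qquad\text{and}\qquad
\alpha_1\to\gamma_1\to\alpha_2\to\gamma_2\to\alpha_1 .
\]
In the cycle at $a$, the successor of $\beta_1$ is $\gamma_2$ or $\gamma_1$. In the first case $\alpha_1\to\beta_1\to\gamma_2\to\alpha_1$ is a cycle of length $3$. In the second case the cycle at $a$ continues $\gamma_1\to\beta_2$, and $\alpha_1\to\gamma_1\to\beta_2\to\alpha_1$ is a cycle of length $3$. This proves the claim.

By Lemmas~\ref{lem:contract} and~\ref{lem:tight}(b), the claim applies to every multigraph whose vertex set is split into three parts with two edges between any two parts. We want a multigraph that contracts to $T$ in several ways. Let $M_2$ consist of two triangles $abc$ and $a'b'c'$ and of the \emph{rungs} $aa'$, $bb'$, $cc'$, each taken twice. It is $4$-regular and $4$-edge-connected (Proposition~\ref{prop:even}). Suppose that $M_2$ has a scheme of girth at least $4$.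

First use the parts $\{a,a'\}$, $\{b,b'\}$, $\{c,c'\}$. The classes are $A=\{bc,b'c'\}$, $B=\{ac,a'c'\}$, $C=\{ab,a'b'\}$, and each has one edge on each triangle. By the claim each class carries one arc, say $\alpha_1\to\alpha_2$, $\beta_1\to\beta_2$, $\gamma_1\to\gamma_2$. The cyclic order on $\delta(\{c,c'\})=A\cup B$ is therefore $\alpha_1\to\alpha_2\to\beta_1\to\beta_2\to\alpha_1$.

Next use the parts $\{c\}$, $\{c'\}$ and the rest. The two edges between $c$ and the rest are $bc$ and $ac$. By the claim they are joined by an arc, so they are consecutive in the cyclic order above, and $\{bc,ac\}$ equals $\{\alpha_2,\beta_1\}$ or $\{\beta_2,\alpha_1\}$. In the first case $\alpha_1=b'c'$ and $\beta_1=ac$; in the second case $\alpha_1=bc$ and $\beta_1=a'c'$. Either way $\alpha_1$ and $\beta_1$ lie on different triangles. The same argument at $b$ and at $a$ shows that $\alpha_1,\gamma_1$ and $\beta_1,\gamma_1$ lie on different triangles. Three edges cannot lie pairwise on different triangles when there are only two.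

So $M_2$ has no scheme of girth at least $4$, and Lemma~\ref{lem:blowup} with $N=5$ gives a simple $4$-edge-connected graph on $30$ vertices with no $3$-resilient scheme. This already answers the question. For larger $k$ the cycles on the stars can follow many more patterns, and we need a way to compare them that does not name every edge.

\section{Runs and gaps}\label{sec:runs}

In this section $M$ is a $k$-regular multigraph in which every vertex has at least two neighbors, and a scheme of girth at least $k$ on $M$ is fixed. Every star $\delta(x)=\delta(\{x\})$ is a tight cut; write $\pi_x$ for its successor map. For an edge $h$ with end $x$, the edge of $p_h$ at $x$ is $\pi_x(h)$, by Lemma~\ref{lem:tight}(a).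

A \emph{class} is the set $X=E(x,y)$ of all edges between two adjacent vertices. It is a proper subset of both $\delta(x)$ and $\delta(y)$, so $D[X]$ is a proper induced subdigraph of a directed cycle, that is, a disjoint union of directed paths. These paths are the \emph{runs} of $X$. They are the maximal blocks of consecutive elements of $X$ in the cyclic order at $x$, and equally in the cyclic order at $y$, with the same internal order. Each run $H$ has a first edge, a last edge, and a size $|H|\ge1$. The cyclic order at a vertex $x$ is now a cyclic sequence of runs of total size $k$, called the \emph{order at $x$}, in which neighboring runs belong to different classes.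

An edge that is not last in its run is backed up by the next parallel edge, so only last edges carry information. For runs $H\ne K$ write $H\Rightarrow K$ if the backup path of the last edge of $H$ contains an edge of $K$. In particular,
\[
H\Rightarrow K\quad\text{whenever $K$ directly follows $H$ in the order at some vertex.}
\]

\begin{lemma}[closed chains]\label{lem:W}
If $H_1\Rightarrow H_2\Rightarrow\dots\Rightarrow H_n\Rightarrow H_1$, then $|H_1|+\dots+|H_n|\ge k$.
\end{lemma}

\begin{proof}
From the last edge of $H_i$ take an arc into $H_{i+1}$ and follow this run to its last edge, which costs at most $|H_{i+1}|$ arcs in total. Doing this $n$ times gives a closed directed walk of positive length at most $\sum|H_i|$.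
\end{proof}

The cycle at a vertex $x$ has length exactly $k$, the least length allowed. So no way through $D$ from one run at $x$ to another can be shorter than the way along the cycle at $x$. To state this, define for runs $H\ne K$ at $x$ the \emph{gap} $g_x(H,K)$ as the total size of the runs that lie strictly after $H$ and strictly before $K$, going forward in the order at $x$.

\begin{lemma}[gap inequality]\label{lem:G}
Let $H\ne K$ be runs at $x$, and let $H\Rightarrow L_1\Rightarrow\dots\Rightarrow L_n\Rightarrow K$ with $n\ge1$. Then $g_x(H,K)\le|L_1|+\dots+|L_n|$.
\end{lemma}

\begin{proof}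
The runs met from $K$ forward to $H$ at $x$, both included, have total size $k-g_x(H,K)$, and they form a chain $K\Rightarrow\dots\Rightarrow H$. Together with $L_1,\dots,L_n$ they form a closed chain, and Lemma~\ref{lem:W} gives $\sum|L_i|+k-g_x(H,K)\ge k$.
\end{proof}

The runs of a class $E(x,y)$ appear in the orders at $x$ and at $y$, a priori in unrelated sequences. The gap inequality relates the two sequences when only single runs separate the runs of the class at one of the two vertices.

\begin{lemma}[same order]\label{lem:order}
Let $H_1,\dots,H_r$, $r\ge2$, be all the runs of a class $X=E(x,y)$, and suppose that the order at $y$ contains the segment $H_1,L_1,H_2,L_2,\dots,L_{r-1},H_r$ of consecutive distinct runs. Then for $1\le i\le r-1$ we have $g_x(H_i,H_{i+1})\le|L_i|$, and $H_{i+1}$ is the first run of $X$ after $H_i$ in the order at $x$.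
\end{lemma}

\begin{proof}
The inequality is Lemma~\ref{lem:G} for $H_i\Rightarrow L_i\Rightarrow H_{i+1}$. Put $d_1=0$ and $d_{i+1}=d_i+|H_i|+g_x(H_i,H_{i+1})$. Then the first edge of $H_i$ is reached from the first edge of $H_1$ by $d_i$ steps of $\pi_x$. Since the runs of the segment have total size at most $k$,
\[
d_r\le\sum_{i<r}\bigl(|H_i|+|L_i|\bigr)\le k-|H_r|<k .
\]
From $0=d_1<d_2<\dots<d_r<k$ we see that $H_1,\dots,H_r$ are met in this sequence within one revolution at $x$. They are all the runs of $X$, so no run of $X$ lies between $H_i$ and $H_{i+1}$.
\end{proof}

\section{Even $k$}\label{sec:even}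

The claim of Section~\ref{sec:prism} generalizes as follows.

\begin{lemma}[triangle lemma]\label{lem:triangle}
Let $k=2t$ with $t\ge1$. Let $M$ have a scheme of girth at least $k$, and let $V(M)$ be partitioned into parts $V_a,V_b,V_c$ with exactly $t$ edges between any two parts. Let $A,B,C$ be the sets of edges between $V_b$ and $V_c$, between $V_a$ and $V_c$, and between $V_a$ and $V_b$. Then each of $D[A]$, $D[B]$, $D[C]$ is a directed path through all $t$ edges. Consequently the cyclic order on $\delta(V_c)=A\cup B$ is the path $D[A]$ followed by the path $D[B]$, and likewise for $\delta(V_b)=A\cup C$ and $\delta(V_a)=B\cup C$.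
\end{lemma}

\begin{proof}
The cuts $\delta(V_a),\delta(V_b),\delta(V_c)$ are tight. By Lemmas~\ref{lem:contract} and~\ref{lem:tight}(b), contracting the three parts does not change $D$ on these cuts. So we may assume that $M$ has just three vertices $a,b,c$, and Section~\ref{sec:runs} applies. At each vertex the runs of two classes alternate, so all three classes have the same number $r$ of runs. We must show that $r=1$.

Suppose $r\ge2$, and let the order at $c$ be $B_1,A_1,B_2,A_2,\dots,B_r,A_r$. Indices are taken modulo $r$. By Lemma~\ref{lem:order}, the runs of $B$ appear at $a$ in the same cyclic sequence, so the runs of $C$ can be numbered such that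
\[
\text{at }c:\ B_1,A_1,\dots,B_r,A_r;\qquad \text{at }a:\ B_1,C_1,\dots,B_r,C_r .
\]
The chain $B_i\Rightarrow A_i\Rightarrow B_{i+1}$ and Lemma~\ref{lem:G} at $a$ give $|C_i|=g_a(B_i,B_{i+1})\le|A_i|$ for every $i$. Both sides sum to $t$, so $|C_i|=|A_i|$ for every $i$.

Now we determine the order at $b$. Let $C_j$ be the run that follows $A_i$ at $b$. Then $B_i\Rightarrow A_i\Rightarrow C_j$, so $g_a(B_i,C_j)\le|A_i|=|C_i|$. If $j\ne i$, then $C_i$ and $B_{i+1}$ lie between $B_i$ and $C_j$ at $a$, and the gap exceeds $|C_i|$. Hence $C_i$ follows $A_i$ at $b$. Let $A_j$ be the run that follows $C_i$ at $b$. Then $B_i\Rightarrow C_i\Rightarrow A_j$, so $g_c(B_i,A_j)\le|C_i|=|A_i|$. If $j\ne i$, then $A_i$ and $B_{i+1}$ lie between $B_i$ and $A_j$ at $c$, and the gap exceeds $|A_i|$. Hence $A_i$ follows $C_i$ at $b$. So the order at $b$ consists of the two runs $A_i,C_i$ only, which contradicts $r\ge2$.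
\end{proof}

\begin{remark}
The triangle with $t$-fold edges is not itself a counterexample. Order each class, back up each edge other than the last by the next edge of its class, and back up the last edge by the first edges of the other two classes. A directed cycle then enters a class only at its first edge and leaves it only at its last, so it runs through at least two whole classes and has length at least $2t$. The contradiction has to come from several partitions of one multigraph.
\end{remark}

In the prism we used that the edges at $c$ are consecutive in an order of the form ``$A$, then $B$''. For general $t$ this is most restrictive when $c$ sees one edge of one class and all but one edge of the other.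

\begin{lemma}\label{lem:interval}
Let $t\ge2$, let $(x_1,\dots,x_t,y_1,\dots,y_t)$ be a cyclic order, $X=\{x_1,\dots,x_t\}$ and $Y=\{y_1,\dots,y_t\}$. Let $x\in X$ and $y\in Y$ be such that $\{x\}\cup(Y\setminus\{y\})$ consists of $t$ consecutive elements. Then $(x,y)=(x_1,y_1)$ or $(x,y)=(x_t,y_t)$.
\end{lemma}

\begin{proof}
A set of $t$ consecutive elements has the form $\{x_s,\dots,x_t,y_1,\dots,y_{s-1}\}$, with $t-s+1$ elements of $X$, or $\{y_s,\dots,y_t,x_1,\dots,x_{s-1}\}$, with $s-1$ elements of $X$, where $1\le s\le t$. Exactly one element of $X$ occurs only in $\{x_t,y_1,\dots,y_{t-1}\}$ and in $\{y_2,\dots,y_t,x_1\}$.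
\end{proof}

Lemma~\ref{lem:interval} ties an edge of one class to an edge of another: both are first or both are last. We build a multigraph in which three such ties form a chain from one edge of $C$, through $A$ and $B$, to a different edge of $C$. For $t\ge2$ let $M_t$ have vertices $a,a',b,b',c,c'$ and the following edges (Figure~\ref{fig:Mt}).
\begin{itemize}
\item Rungs: $aa'$, $bb'$, $cc'$, each with multiplicity $t$.
\item Class $A$: one edge $\alpha=bc$ and $t-1$ edges $b'c'$.
\item Class $B$: one edge $\beta=a'c'$ and $t-1$ edges $ac$.
\item Class $C$: one edge $\gamma=a'b'$, one edge $\varepsilon=ab$, and $t-2$ edges $a'b$.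
\end{itemize}
Call $\{a,a'\}$, $\{b,b'\}$, $\{c,c'\}$ the \emph{pairs}. The classes $A,B,C$ have $t$ edges each and are the sets of edges between two pairs. Every vertex is incident with $t$ rung edges and $t$ other edges: the latter count is $(t-1)+1$ at $a$, $b'$, $c$, $c'$ and $1+1+(t-2)$ at $a'$, $b$. For $t=2$ we recover the prism with doubled rungs.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}, v/.style={circle,draw,inner sep=1.5pt,minimum size=15pt}, l/.style={fill=white,inner sep=1pt}]
\node[v] (a) at (90:3.2) {$a$}; \node[v] (b) at (210:3.2) {$b$}; \node[v] (c) at (330:3.2) {$c$};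
\node[v] (A) at (90:1.2) {$a'$}; \node[v] (B) at (210:1.2) {$b'$}; \node[v] (C) at (330:1.2) {$c'$};
\draw[very thick] (a)--node[l]{$t$}(A) (b)--node[l]{$t$}(B) (c)--node[l]{$t$}(C);
\draw[very thick] (a)--node[l]{$t-1$}(c) (B)--node[below]{$t-1$}(C) (A)--node[l,pos=.4]{$t-2$}(b);
\draw (b)--node[below]{$\alpha$}(c) (A)--node[right]{$\beta$}(C) (A)--node[right]{$\gamma$}(B) (a)--node[left]{$\varepsilon$}(b);
\end{tikzpicture}
\caption{The $2t$-regular multigraph $M_t$. A thick line stands for parallel edges, with the multiplicity shown; the thin lines $\alpha,\beta,\gamma,\varepsilon$ are single edges.}\label{fig:Mt}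
\end{figure}

\begin{proposition}\label{prop:even}
For $t\ge2$ the multigraph $M_t$ is $2t$-edge-connected and has no scheme of girth at least $2t$.
\end{proposition}

\begin{proof}
\emph{Connectivity.} Let $\emptyset\ne S\subsetneq V(M_t)$. If $S$ splits at least two pairs, then $\delta(S)$ contains at least $2t$ rung edges. If $S$ splits no pair, then $S$ or its complement is a pair, and $\delta(S)$ is the union of two of the classes $A,B,C$. Suppose that $S$ splits exactly one pair. If $S$ contains none or both of the other two pairs, then $\delta(S)$ is the star of a vertex. If it contains exactly one of them, then $\delta(S)$ contains $t$ rung edges and the $t$ edges between the other two pairs. In all cases $|\delta(S)|\ge2t$.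

\emph{No scheme of girth at least $2t$.} Suppose there is one. Lemma~\ref{lem:triangle} for the partition into pairs orders each of $A,B,C$ linearly, and the cyclic order on the cut around a pair consists of two of these linear orders, one after the other. Let $x,x'$ be the vertices of a pair. There are $t$ edges between any two of $\{x\}$, $\{x'\}$ and the set $W$ of the other four vertices. By Lemma~\ref{lem:triangle} for this partition, the $t$ edges between $x$ and $W$ are consecutive in the cyclic order on $\delta(W)=\delta(\{x,x'\})$. We use this for three vertices $x$ and apply Lemma~\ref{lem:interval}.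
\begin{itemize}
\item At $b$ the edges are $\{\alpha\}\cup(C\setminus\{\gamma\})$, so $\alpha$ and $\gamma$ are both first or both last in their classes.
\item At $c$ the edges are $\{\alpha\}\cup(B\setminus\{\beta\})$, so $\alpha$ and $\beta$ are both first or both last.
\item At $a'$ the edges are $\{\beta\}\cup(C\setminus\{\varepsilon\})$, so $\beta$ and $\varepsilon$ are both first or both last.
\end{itemize}
Since $t\ge2$, no edge is both first and last in its class. So if $\alpha$ is first, then $\gamma$, $\beta$ and $\varepsilon$ are first, and if $\alpha$ is last, then they are last. In both cases $\gamma$ and $\varepsilon$ occupy the same position in $C$, although they are different edges.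
\end{proof}

Proposition~\ref{prop:even} and Lemma~\ref{lem:blowup} prove Theorem~\ref{thm:main} for even $k$.

\section{Odd $k$}\label{sec:odd}

For odd $k$ no partition into three parts has three tight cuts, because the sizes of the three cuts add up to twice the number of edges between parts. For the same reason a $k$-regular multigraph has an even number of vertices, and two vertices do not suffice by Example~\ref{ex:basic}. So we take four vertices. For $m\ge1$ and $k=2m+1$ let $N_m$ have vertices $s,u,v,w$, single edges $e=su$ and $e'=vw$, and four classes of $m$ parallel edges each,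
\[
P=E(s,v),\qquad Q=E(s,w),\qquad P'=E(u,v),\qquad Q'=E(u,w);
\]
see Figure~\ref{fig:Nm}. There is no analogue of the triangle lemma to start from, and we analyze the orders at the four vertices directly.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}, v/.style={circle,draw,inner sep=1.5pt,minimum size=15pt}]
\node[v] (s) at (-2.2,0) {$s$}; \node[v] (u) at (2.2,0) {$u$};
\node[v] (v) at (0,1.5) {$v$}; \node[v] (w) at (0,-1.5) {$w$};
\draw[very thick] (s)--node[above left]{$P$}(v) (s)--node[below left]{$Q$}(w) (u)--node[above right]{$P'$}(v) (u)--node[below right]{$Q'$}(w);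
\draw (s)--node[above,pos=.3]{$e$}(u) (v)--node[right,pos=.25]{$e'$}(w);
\end{tikzpicture}
\caption{The $(2m+1)$-regular multigraph $N_m$. Each thick line is a class of $m$ parallel edges; $e$ and $e'$ are single edges.}\label{fig:Nm}
\end{figure}

\begin{proposition}\label{prop:odd}
For $m\ge2$ and $k=2m+1$ the multigraph $N_m$ is $k$-edge-connected and has no scheme of girth at least $k$.
\end{proposition}

Together with Lemma~\ref{lem:blowup}, which uses four copies of $K_{k+1}$ here, this proves Theorem~\ref{thm:main} for odd $k$ and completes its proof.

All degrees equal $k$, and the cuts around $\{s,u\}$, $\{s,v\}$, $\{s,w\}$ have sizes $4m$, $2m+2$, $2m+2$. So $N_m$ is $k$-edge-connected. Suppose, for the rest of the section, that it has a scheme of girth at least $k$. Section~\ref{sec:runs} applies. The classes $\{e\}$ and $\{e'\}$ are runs of size $1$, which we denote by $e$ and $e'$. Each occurs in two of the four orders, and we always write an order starting from it. The plan is to use $e$ and $e'$ as links of a chain: they have size $1$, so the gap inequality for a chain through them is very restrictive.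

\subsection*{Three tools}

\emph{Forced paths.} Let $h=xy$ be the last edge of a run $H$. The runs that follow $H$ at $x$ and at $y$ belong to other classes, so $p_h$ leaves $x$ toward a vertex $z$ and leaves $y$ toward a vertex $z'$, with $z,z'\notin\{x,y\}$. As there are only four vertices:
\begin{itemize}
\item[(F)] if $z\ne z'$, then $p_h=xzz'y$, and $H\Rightarrow K$ for some run $K$ of the class $E(z,z')$.
\end{itemize}

\emph{Two close runs.} Let $H,K,K'$ be distinct runs at $x$.
\begin{itemize}
\item[(T)] If $g_x(H,K)\le1$ and $g_x(H,K')\le1$, then $K$ and $K'$ are, in some sequence, the two runs directly after $H$ at $x$, and the first of them has size $1$.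
\end{itemize}
Indeed, if $K$ comes first, then $g_x(H,K)+|K|\le g_x(H,K')\le1$, so $g_x(H,K)=0$, $|K|=1$, and $K$ alone fills the gap before $K'$.

\emph{Symmetries.} The transposition $\rho=(s\,u)$ exchanges $P$ with $P'$ and $Q$ with $Q'$. The transposition $\tau=(v\,w)$ exchanges $P$ with $Q$ and $P'$ with $Q'$. Both fix $e$ and $e'$. The permutation $\kappa=(s\,v)(u\,w)$ exchanges $e$ with $e'$ and $Q$ with $P'$.

\subsection*{Step 1: the backup path of $e$}

By Lemma~\ref{lem:W}, $e\Rightarrow e'$ and $e'\Rightarrow e$ cannot both hold, since $2<k$. Using $\kappa$, assume that $e'\notin p_e$. Then $p_e$ is $svu$ or $swu$, and using $\tau$ we assume $p_e=svu$. So $e$ is followed by a $P$-run at $s$ and by a $P'$-run at $u$. Neighboring runs belong to different classes, so we can number the runs such that the orders are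
\[
\text{at }s:\ e,P_1,Q_1,P_2,Q_2,\dots;\qquad \text{at }u:\ e,P'_1,Q'_1,P'_2,Q'_2,\dots .
\]
In particular $e\Rightarrow P_1$ and $e\Rightarrow P'_1$. The assumption $p_e=svu$ is invariant under $\rho$, so this symmetry is still available.

\subsection*{Step 2: the model case, in which every class is one run}

Here the orders at $s$ and $u$ are $e,P,Q$ and $e,P',Q'$. Using $\rho$, assume that the order at $v$ is $e',P,P'$. There are two possibilities at $w$.

(i) The order at $w$ is $e',Q,Q'$. The path of the last edge of $P$ leaves $s$ toward $w$ and $v$ toward $u$, so $P\Rightarrow Q'$ by (F). The path of the last edge of $Q'$ leaves $u$ by $e$ toward $s$ and $w$ by $e'$ toward $v$, so $Q'\Rightarrow P$ by (F). Lemma~\ref{lem:W} gives $2m\ge 2m+1$, which is false.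

(ii) The order at $w$ is $e',Q',Q$. The path $p_{e'}$ leaves $v$ toward $s$ and $w$ toward $u$, so $e'\Rightarrow e$ by (F). Also $e\Rightarrow P'$, and $P'\Rightarrow e'$ by the order at $v$. Lemma~\ref{lem:W} gives $m+2\ge2m+1$, which is false for $m\ge2$.

So some class has more than one run. The general proof splits into the same two cases, but first we have to recover the shape of the four orders.

\subsection*{Step 3: the order at $s$ ends with a $Q$-run, and the order at $u$ with a $Q'$-run}

By $\rho$ it suffices to treat $s$. Suppose that the order at $s$ ends with $P_r$. As $Q\ne\emptyset$, we have $r\ge2$. The chains $P_r\Rightarrow e\Rightarrow P_1$ and $P_r\Rightarrow e\Rightarrow P'_1$ give $g_v(P_r,P_1)\le1$ and $g_v(P_r,P'_1)\le1$. By (T), and because $P_1$ cannot directly follow the run $P_r$ of the same class, the runs $P_r,P'_1,P_1$ are consecutive at $v$ and $|P'_1|=1$. The path of the edge of $P'_1$ leaves $v$ toward $s$, and it leaves $u$ toward $w$ because $Q'_1$ follows $P'_1$ at $u$. By (F), $P'_1\Rightarrow Q_j$ for some $j$. The chain $P_r\Rightarrow P'_1\Rightarrow Q_j$ gives $g_s(P_r,Q_j)\le1$. But $e$ and $P_1$ come after $P_r$ at $s$ before any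 $Q$-run, so this gap is at least $2$, a contradiction.

\subsection*{Step 4: the four orders}

By Step 3 there are $r,r'\ge1$ with
\[
\text{at }s:\ e,P_1,Q_1,\dots,P_r,Q_r;\qquad \text{at }u:\ e,P'_1,Q'_1,\dots,P'_{r'},Q'_{r'} .
\]
Using $\rho$, assume that $e'$ is followed at $v$ by a $P$-run:
\[
\text{at }v:\ e',P_{a_1},P'_{c_1},P_{a_2},P'_{c_2},\dots .
\]
This order ends with $P'_{c_r}$, and then $r'=r$, or with $P_{a_r}$, and then $r'=r-1$. If $r=1$, then $r'=1$ and we are in the model case. Hence $r\ge2$.

At $w$, the $r$ runs of $Q$ and the $r'\le r$ runs of $Q'$ alternate after $e'$. If a $Q'$-run comes first, then $r'\ge r$, so $r'=r$. Thus the order at $w$ is one of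
\[
\text{(i)}\ \ e',Q_{b_1},Q'_{d_1},Q_{b_2},Q'_{d_2},\dots;\qquad
\text{(ii)}\ \ e',Q'_{d_1},Q_{b_1},\dots,Q'_{d_r},Q_{b_r}\ \text{ with }r'=r .
\]
Two instances of (F) will be needed.
\begin{itemize}
\item[(F1)] If $P_a$ is followed at $v$ by a $P'$-run, then $P_a\Rightarrow Q_a$ and $P_a\Rightarrow K$ for some $Q'$-run $K$. Indeed, $Q_a$ follows $P_a$ at $s$, so the path is $swuv$.
\item[(F2)] If $b<r$ and $Q_b$ is followed at $w$ by a $Q'$-run, then $Q_b\Rightarrow P_{b+1}$ and $Q_b\Rightarrow K$ for some $P'$-run $K$. Indeed, $P_{b+1}$ follows $Q_b$ at $s$, so the path is $svuw$.
\end{itemize}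

\subsection*{Step 5: case (i)}

Here $e'\Rightarrow P_{a_1}$ and $e'\Rightarrow Q_{b_1}$. The run $P_{a_1}$ gives a shortcut from $e'$ into the order at $w$, and $Q_{b_1}$ gives one into the order at $v$. Comparing the two will force $a_1=b_1=r$, and then the chain $e'\Rightarrow Q_r\Rightarrow e\Rightarrow P_1$ will be too short.

We first link the numbering at $s$ to the orders at $v$ and $w$. Apply Lemma~\ref{lem:order} with $x=s$ to the segment $P_{a_1},P'_{c_1},\dots,P'_{c_{r-1}},P_{a_r}$ at $v$ and to the segment $Q_{b_1},Q'_{d_1},\dots,Q'_{d_{r-1}},Q_{b_r}$ at $w$. For $1\le i\le r-1$ this gives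
\begin{align}
a_{i+1}&\equiv a_i+1\pmod r, & |P'_{c_i}|&\ge g_s(P_{a_i},P_{a_{i+1}}),\label{eq:P}\\
b_{i+1}&\equiv b_i+1\pmod r, & |Q'_{d_i}|&\ge g_s(Q_{b_i},Q_{b_{i+1}}).\label{eq:Q}
\end{align}
The order at $s$ shows that
\begin{equation}\label{eq:gaps}
g_s(P_r,P_1)=|Q_r|+1,\qquad g_s(Q_r,Q_1)=1+|P_1|,\qquad g_s(Q_b,Q_{b+1})=|P_{b+1}|\ \ (b<r).
\end{equation}

\emph{The shortcut through $P_{a_1}$.} The run $P_{a_1}$ is followed at $v$ by $P'_{c_1}$. By (F1) there is a $Q'$-run $K$ with $e'\Rightarrow P_{a_1}\Rightarrow Q_{a_1}$ and $e'\Rightarrow P_{a_1}\Rightarrow K$, so
\begin{equation}\label{eq:w}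
g_w(e',Q_{a_1})\le|P_{a_1}|\qquad\text{and}\qquad g_w(e',K)\le|P_{a_1}|.
\end{equation}
The run $Q_{b_1}$ lies between $e'$ and $K$ at $w$, so $|Q_{b_1}|\le|P_{a_1}|$. If $a_1\ne b_1$, then $Q_{b_1}$ and $Q'_{d_1}$ lie between $e'$ and $Q_{a_1}$, so $|Q_{b_1}|<|P_{a_1}|$.

\emph{Claim: $b_1=r$.} Suppose $b_1<r$. The run $Q_{b_1}$ is followed at $w$ by $Q'_{d_1}$. By (F2) there is a $P'$-run $K'$ with $e'\Rightarrow Q_{b_1}\Rightarrow P_{b_1+1}$ and $e'\Rightarrow Q_{b_1}\Rightarrow K'$, so $g_v(e',P_{b_1+1})\le|Q_{b_1}|$ and $g_v(e',K')\le|Q_{b_1}|$. The run $P_{a_1}$ lies between $e'$ and $K'$ at $v$, so $|P_{a_1}|\le|Q_{b_1}|$. If $a_1\ne b_1+1$, then $P_{a_1}$ and $P'_{c_1}$ lie between $e'$ and $P_{b_1+1}$, so $|P_{a_1}|<|Q_{b_1}|$. Together with the previous paragraph we get $|P_{a_1}|=|Q_{b_1}|$. Neither strict inequality holds, so $a_1=b_1$ and $a_1=b_1+1$, which is absurd.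

\emph{Claim: $a_1=r$.} Since $b_1=r$, \eqref{eq:Q} gives $b_i=i-1$ for $2\le i\le r$. By \eqref{eq:Q} and \eqref{eq:gaps}, $|Q'_{d_1}|\ge1+|P_1|$ and $|Q'_{d_i}|\ge|P_i|$ for $2\le i\le r-1$. Suppose $a_1=j<r$. Then $Q_j=Q_{b_{j+1}}$ comes at $w$ after $e',Q_{b_1},Q'_{d_1},\dots,Q_{b_j},Q'_{d_j}$, so
\[
g_w(e',Q_j)\ge|Q_{b_1}|+|Q'_{d_j}|\ge1+|P_j|,
\]
which contradicts the first inequality in \eqref{eq:w}.

\emph{The contradiction.} By \eqref{eq:P}, $a_2=1$, so the order at $v$ starts with $e',P_r,P'_{c_1},P_1$, and $|P'_{c_1}|\ge|Q_r|+1$ by \eqref{eq:P} and \eqref{eq:gaps}. Hence $g_v(e',P_1)=|P_r|+|P'_{c_1}|\ge|Q_r|+2$. On the other hand, $e'\Rightarrow Q_r$ because $b_1=r$, and $Q_r\Rightarrow e\Rightarrow P_1$ by the order at $s$. Lemma~\ref{lem:G} gives $g_v(e',P_1)\le|Q_r|+1$. So case (i) does not occur.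

\subsection*{Step 6: case (ii)}

Here $r'=r$, so the order at $v$ ends with $P'_{c_r}$. The path $p_{e'}$ leaves $v$ toward $s$ and $w$ toward $u$, so $p_{e'}=vsuw$ by (F), and $e'\Rightarrow P_{a_1}$, $e'\Rightarrow e$, $e'\Rightarrow Q'_{d_1}$. Now $e$ and $e'$ both serve as links of size $1$. They will force two further runs of size $1$, and these will form a closed chain with $e$.

\emph{At $v$.} The chains $e'\Rightarrow e\Rightarrow P_1$ and $e'\Rightarrow e\Rightarrow P'_1$ give $g_v(e',P_1)\le1$ and $g_v(e',P'_1)\le1$. By (T), and because $e'$ is followed by a $P$-run, the order at $v$ starts with $e',P_1,P'_1$ and $|P_1|=1$.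

\emph{At $u$.} The order at $v$ gives $P'_{c_r}\Rightarrow e'$. The chains $P'_{c_r}\Rightarrow e'\Rightarrow e$ and $P'_{c_r}\Rightarrow e'\Rightarrow Q'_{d_1}$ give $g_u(P'_{c_r},e)\le1$ and $g_u(P'_{c_r},Q'_{d_1})\le1$. For $c<r$ the runs $Q'_c$, $P'_r$, $Q'_r$ lie between $P'_c$ and $e$, so the first inequality forces $c_r=r$. For $d<r$ the runs $Q'_r$, $e$, $P'_1$ lie between $P'_r$ and $Q'_d$, so the second inequality forces $d_1=r$. Moreover $|Q'_r|=g_u(P'_r,e)\le1$.

\emph{At $w$.} The order starts with $e',Q'_r,Q_{b_1}$. Since $P_1$ is followed at $v$ by $P'_1$, (F1) gives a $Q'$-run $K$ with $P_1\Rightarrow K$. The chain $e'\Rightarrow P_1\Rightarrow K$ gives $g_w(e',K)\le1$. A $Q'$-run other than $Q'_r$ is separated from $e'$ by $Q'_r$ and $Q_{b_1}$, so $K=Q'_r$.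

Thus $P_1\Rightarrow Q'_r$. Also $Q'_r\Rightarrow e$ by the order at $u$, and $e\Rightarrow P_1$. All three runs have size $1$, so Lemma~\ref{lem:W} gives $3\ge k$, although $k\ge5$. So case (ii) does not occur either, and Proposition~\ref{prop:odd} is proved. \hfill$\square$

\begin{remark}
The hypothesis $m\ge2$ cannot be dropped. For $m=1$ the multigraph $N_1$ is $K_4$, every class is a single run, and only Steps 1 and 2 apply. The inequality $m+2\ge2m+1$ in Step 2(ii) is then true, and the orders of Step 2(ii), together with (F), produce the scheme of Example~\ref{ex:K4}, in which $e'\to e\to P'\to e'$ is the cycle $vw\to su\to uv\to vw$ of length $3=k$. So this construction says nothing about $k=3$.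
\end{remark}

\begin{thebibliography}{1}
\bibitem{product}
\emph{Maximally Resilient Replacement Paths for a Family of Product Graphs},
\texttt{https://schmiste.github.io/opodis20.pdf}, \texttt{doi:10.4230/lipics...1}.
\end{thebibliography}
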